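# A Mazur intersection norm with a corner at every point

All Banach spaces are real. The space $X$ is always nonzero, $B(x,\rho)$ is the closed ball with center $x$ and radius $\rho>0$, $B_{X^*}$ and $S_{X^*}$ are the closed unit ball and unit sphere of the dual, and $\|\cdot\|^*$ is the norm dual to $\|\cdot\|$.

## 1. Balls, derivatives, corners, and slices

**Definition (Mazur intersection property).** The space $(X,\|\cdot\|)$ has the Mazur intersection property (MIP) if every bounded closed convex set $C\subset X$ is an intersection of closed balls.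

Equivalently, for every nonempty bounded closed convex $C$ and every $x_0\notin C$ there is a closed ball that contains $C$ and misses $x_0$. (The empty set is the intersection of two disjoint balls.)

*Example: Hilbert space has the MIP.* Translate so that $x_0=0$. Separation gives a unit vector $w$ and $\alpha>0$ with $\langle w,c\rangle\ge 2\alpha$ on $C$. Let $\|c\|\le M$ on $C$. Then $\|\lambda w-c\|^2\le \lambda^2-4\alpha\lambda+M^2$, which is at most $(\lambda-\alpha)^2$ as soon as $2\alpha\lambda\ge M^2-\alpha^2$. For large $\lambda$ the ball $B(\lambda w,\lambda-\alpha)$ contains $C$ and misses $0$.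

*Example: two norms without the MIP.* In $\mathbb R^2$ with the maximum norm, a ball is a product of two intervals. If it contains $(0,0)$ and $(1,1)$, then it contains $(1,0)$, so the diagonal segment is not an intersection of balls. In $\ell_1$, suppose $B(p,r)$ contains $e_1$ and $-e_1$. Since $\max(|p_1-1|,|p_1+1|)=|p_1|+1$, we get $r\ge\|p\|_1+1$, so $B(p,r)$ contains the whole unit ball. Hence the segment $[-e_1,e_1]$ is not an intersection of balls, and $\ell_1$ fails the MIP.

**Definition (differentiability).** The norm is Fréchet differentiable at $x_0$ if there is $f_0\in X^*$ with $\bigl|\,\|x_0+h\|-\|x_0\|-f_0(h)\bigr|=o(\|h\|)$ as $h\to0$. It is Gâteaux differentiable at $x_0$ if there is $f_0\in X^*$ with $\lim_{s\to0}(\|x_0+sh\|-\|x_0\|)/s=f_0(h)$ for each $h$.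

No norm is differentiable at $0$ in either sense. We measure corners by the second difference
$$D(x,v)=\|x+v\|+\|x-v\|-2\|x\|\ \ge 0 .$$
Adding the expansions for $h=v$ and $h=-v$ shows that Fréchet differentiability at $x$ implies $D(x,v)=o(\|v\|)$. Likewise, Gâteaux differentiability at $x$ implies $D(x,sv)/s\to0$ as $s\to0^+$ for each fixed $v$. The Fréchet statement has a converse. Let $f$ be a norm-one functional with $f(x)=\|x\|$. Then $\|x\pm v\|\ge\|x\|\pm f(v)$, so
$$0\le\|x+v\|-\|x\|-f(v)\le D(x,v), \tag{1}$$
and $D(x,v)=o(\|v\|)$ gives Fréchet differentiability at $x$.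

*Example.* The norm of $\ell_1$ is Gâteaux differentiable at $y=(2^{-k})_{k\ge1}$: the quotient $\sum_k(|y_k+sh_k|-|y_k|)/s$ has terms bounded by $|h_k|$ that converge to $h_k$, so by dominated convergence it tends to $\sum_k h_k$. It is Fréchet differentiable nowhere, as we check next.

**Definition (conditions (R) and (R′), roughness).** For a Banach space $(Y,|\cdot|)$ consider

* **(R)** for every $y\in Y$: $\displaystyle\limsup_{h\to0}\frac{|y+h|+|y-h|-2|y|}{|h|}>0$;
* **(R′)** for every $y\in Y$ there is $h\in Y$ with $\displaystyle\liminf_{s\to0^+}\frac{|y+sh|+|y-sh|-2|y|}{s}>0$.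

The norm is rough if, for some fixed $\kappa>0$, the $\limsup$ in (R) is at least $\kappa$ for all $y$.

In (R′) necessarily $h\ne0$, and dividing by $|h|$ shows that (R′) implies (R). Condition (R) contradicts Fréchet differentiability at every point, and (R′) contradicts Gâteaux differentiability at every point.

*Example: $\ell_1$ satisfies (R), and its norm is rough.* For $y\in\ell_1$, $s>0$ and any $k$,
$$\|y+se_k\|_1+\|y-se_k\|_1=2(\|y\|_1-|y_k|)+|y_k+s|+|y_k-s|\ \ge\ 2\|y\|_1+2s-2|y_k|. \tag{2}$$
Choose $k$ with $|y_k|\le s/2$. The quotient in (R) with $h=se_k$ is then at least $1$. On the other hand $\ell_1$ fails (R′), since its norm is Gâteaux differentiable at $(2^{-k})$.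

*Example: $\ell_1(\Lambda)$ with $\Lambda$ uncountable satisfies (R) and (R′).* Each $y$ has countable support, so some $y_k=0$. With $h=e_k$ the quotient in (R′) equals $2$ for every $s>0$.

**Definition (weak\*-denting point).** A point $\varphi_0\in B_{X^*}$ is a weak\*-denting point of $B_{X^*}$ if for every $\varepsilon>0$ there are $x\in X$, $\beta\in\mathbb R$ such that the slice $\{\varphi\in B_{X^*}:\varphi(x)>\beta\}$ contains $\varphi_0$ and has diameter $<\varepsilon$.

*Example.* In a Hilbert space every $\varphi_0$ of norm one is weak\*-denting: if $\|\varphi\|\le1$ and $\langle\varphi,\varphi_0\rangle>1-\delta$, then $\|\varphi-\varphi_0\|^2\le2-2\langle\varphi,\varphi_0\rangle<2\delta$. For $X=\ell_1$ there are none. If $\varphi\in B_{\ell_\infty}$ has $\varphi(x)>\beta$, choose $K$ with $2|x_K|<\varphi(x)-\beta$ and replace the $K$-th coordinate of $\varphi$ by $+1$ and by $-1$. Both new functionals stay in the slice, and they are at distance $2$.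

We quote the theorem of Giles–Gregory–Sims (Bull. Austral. Math. Soc. 18 (1978)): *$(X,\|\cdot\|)$ has the MIP if and only if the weak\*-denting points of $B_{X^*}$ are norm dense in $S_{X^*}$.* It is used only in Section 3, not in the construction.

**Definition (Asplund space).** A Banach space is Asplund if every continuous convex function on a nonempty open convex subset is Fréchet differentiable on a dense $G_\delta$ subset of its domain. We recall that a space is Asplund if and only if each of its separable subspaces has separable dual.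

*Example.* $c_0$ is Asplund: its dual $\ell_1$ is separable, and the dual of a subspace is a quotient of $\ell_1$. The space $\ell_1$ is not Asplund, since its norm is Fréchet differentiable nowhere.

**Definition (1-complemented).** A subspace $Y\subset X$ is 1-complemented if there is a linear projection of norm at most $1$ from $X$ onto $Y$. *Example:* in $\mathbb R^2$ with the maximum norm, $(a,b)\mapsto(a,0)$ shows this for the first axis.

**Notation ($c_0(\Gamma)$).** For a set $\Gamma$, $c_0(\Gamma)$ is the space of $z:\Gamma\to\mathbb R$ such that $\{\gamma:|z_\gamma|>\delta\}$ is finite for each $\delta>0$, with the sup norm. Its dual is $\ell_1(\Gamma)$, in which the space $c_{00}(\Gamma)$ of finitely supported functions is dense. Hence $(Y\oplus c_0(\Gamma))^*=Y^*\oplus\ell_1(\Gamma)$. *Example:* for $\Gamma=\mathbb N$ this is $c_0^*=\ell_1$. The finiteness of the sets $\{|z_\gamma|>\delta\}$ will be used decisively.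

## 2. Does the MIP force a point of Fréchet differentiability?

If the norm is Fréchet differentiable at every $x_0\ne0$, then $(X,\|\cdot\|)$ has the MIP; this known result is proved in Section 4. The question, from "Renorming of Banach Spaces with MIP and MIP", asks how much of a converse survives:

*Must every Banach space with the MIP have a point $x_0\neq0$ at which its norm is Fréchet differentiable?*

So we are asking whether a norm can have enough balls to carve out every bounded closed convex set, and yet have a corner, in the Fréchet sense, at every point. The answer is **no**, such a point need not exist. Here is the result we will prove.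

**Theorem A.** If $(Y,|\cdot|)$ satisfies (R), there are a set $\Gamma$ and an equivalent norm $\|\cdot\|$ on $X=Y\oplus c_0(\Gamma)$ such that

1. $(X,\|\cdot\|)$ has the MIP;
2. $\|\cdot\|$ is Fréchet differentiable at no point; if moreover (R′) holds, $\|\cdot\|$ is Gâteaux differentiable at no point;
3. $\|(y,0)\|=|y|\le\|(y,z)\|$ for all $(y,z)\in X$. So $Y$ is isometrically a 1-complemented subspace of $X$.

With $Y=\ell_1$ this answers the question negatively. With $Y=\ell_1(\Lambda)$, $\Lambda$ uncountable, the example has no point of Gâteaux differentiability either.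

## 3. Finite-dimensional, separable and rough norms are ruled out

Before building anything, let us see where a counterexample cannot be.

*Finite dimension.* On $\mathbb R^d$, $d\ge1$, a norm is convex, so it is differentiable almost everywhere, in the Fréchet sense. There is no counterexample, with or without the MIP.

*Asplund spaces.* By definition, every equivalent norm on a nonzero Asplund space has points of Fréchet differentiability. In particular $c_0(\Gamma)$ alone will not do.

*Separable spaces.* It is tempting to start from $\ell_1$, whose norm is nowhere Fréchet differentiable, and to renorm it to gain the MIP. This cannot work, and neither can any separable space. Let $X$ be separable with the MIP, and let $D_0\subset X$ be countable and dense. Suppose $\varphi_0$ is weak\*-denting, and the slice given by $x,\beta$ contains $\varphi_0$ and has diameter $<1/k$. Take $\delta>0$ with $\varphi_0(x)>\beta+3\delta$, a point $d\in D_0$ with $\|d-x\|<\delta$, and a rational $\beta'\in(\beta+\delta,\beta+2\delta)$. Then $\varphi_0(d)>\beta+2\delta>\beta'$.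 Moreover, any $\varphi\in B_{X^*}$ with $\varphi(d)>\beta'$ has $\varphi(x)>\beta'-\delta>\beta$. So the slice given by $d,\beta'$ contains $\varphi_0$ and also has diameter $<1/k$. There are countably many triples $(d,\beta',k)$. Choose one point in each nonempty slice of diameter $<1/k$. The countable set so obtained has every weak\*-denting point in its norm closure, hence, by Giles–Gregory–Sims, all of $S_{X^*}$. So $X^*$ is separable, every subspace of $X$ has separable dual, and $X$ is Asplund. Its norm therefore has points of Fréchet differentiability. In particular no equivalent norm on $\ell_1$ has the MIP, because $\ell_\infty$ is not separable. A counterexample must be nonseparable.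

*Rough norms.* Corners of a uniform size are also excluded. This is the first half of the following proposition; its last sentence is proved in Section 10.

**Proposition D.** If $(X,\|\cdot\|)$ has the MIP, then for every $\varepsilon>0$ there is $x\ne0$ with
$$\limsup_{h\to0}\frac{\|x+h\|+\|x-h\|-2\|x\|}{\|h\|}\le\varepsilon .$$
By Theorem A, $\varepsilon$ cannot be replaced by $0$.

*Proof of the first assertion.* We may take $\varepsilon<1$. By Giles–Gregory–Sims a weak\*-denting point exists, so there are $x\in X$ and $\beta\in\mathbb R$ such that $\{\varphi\in B_{X^*}:\varphi(x)>\beta\}$ is nonempty of diameter $<\varepsilon$. Here $x\neq0$: if $x=0$, this set, being nonempty, would be all of $B_{X^*}$, of diameter $2$. Also $\beta<\|x\|$, since some $\varphi$ in the set has $\beta<\varphi(x)\le\|x\|$. Let $2\|h\|<\|x\|-\beta$ and take $\varphi_\pm\in S_{X^*}$ with $\varphi_\pm(x\pm h)=\|x\pm h\|$. Then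
$$\varphi_\pm(x)\ge\|x\pm h\|-\|h\|\ge\|x\|-2\|h\|>\beta ,$$
so both functionals lie in the slice and $\|\varphi_+-\varphi_-\|^*<\varepsilon$. Since $\varphi_\pm(x)\le\|x\|$,
$$\|x+h\|+\|x-h\|-2\|x\|=\varphi_+(x)+\varphi_-(x)-2\|x\|+(\varphi_+-\varphi_-)(h)\le\varepsilon\|h\|. \qquad\square$$

This stops a natural first construction. Take $Y=\ell_1$, a second space $Z$, and on $Y\oplus Z$ an equivalent norm $N(x)=\kappa(x)+\rho|y|$ with $\kappa$ a seminorm and $\rho>0$ fixed, hoping that the term $\rho|y|$ supplies corners while a clever $\kappa$ supplies the MIP. Let $N(y,0)\le K|y|$. For $x=(y,z)$, $v=(se_k,0)$ and $|y_k|\le s/2$, convexity of $\kappa$ and (2) give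
$$N(x+v)+N(x-v)-2N(x)\ge\rho\bigl(|y+se_k|+|y-se_k|-2|y|\bigr)\ge\rho s\ge\frac{\rho}{K}N(v).$$
So $N$ is rough, and by Proposition D it fails the MIP whatever $\kappa$ is. The weight $\rho$ must be allowed to become arbitrarily small from place to place, without ever being zero.

## 4. The MIP tolerates small corners

Let us now see exactly how much smoothness the MIP needs.

**Lemma 1.** Suppose that for every $f\in X^*$ with $\|f\|^*=1$ and every $\varepsilon>0$ there are $w\in X\setminus\{0\}$ and $\tau>0$ with
$$\|w-v\|\le\|w\|-f(v)+\varepsilon\|v\|\qquad\text{whenever }\|v\|<\tau . \tag{3}$$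
Then $(X,\|\cdot\|)$ has the MIP.

*Proof.* Let $C$ be nonempty, bounded, closed and convex, and $x_0\notin C$. After a translation $x_0=0$. By Hahn–Banach there are $f$ with $\|f\|^*=1$ and $\alpha>0$ such that $f\ge2\alpha$ on $C$. Let $M>0$ satisfy $\|c\|\le M$ on $C$. Take $w,\tau$ from (3) for $\varepsilon=\alpha/M$, and $\lambda>M/\tau$ with also $\lambda\|w\|>\alpha$. For $c\in C$ we have $\|c/\lambda\|<\tau$, so
$$\Bigl\|w-\frac c\lambda\Bigr\|\le\|w\|-\frac{f(c)}\lambda+\frac{\varepsilon\|c\|}\lambda\le\|w\|-\frac{2\alpha}\lambda+\frac{\alpha}\lambda=\|w\|-\frac\alpha\lambda .$$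
Multiplying by $\lambda$, we get $C\subset B(\lambda w,\lambda\|w\|-\alpha)$, a ball of positive radius. It misses $0$, because $\|\lambda w\|>\lambda\|w\|-\alpha$. $\square$

*The known result follows.* Let the norm be Fréchet differentiable off $0$, and let $f,\varepsilon$ be given. By the Bishop–Phelps theorem there are $g$ with $\|g\|^*=1$, $\|g-f\|^*<\varepsilon/2$, and $w$ with $\|w\|=1=g(w)$. Let $f_0$ be the derivative at $w$. Then $g(h)\le\|w+h\|-\|w\|=f_0(h)+o(\|h\|)$ for all $h$; replacing $h$ by $sh$ and letting $s\to0^+$ gives $g\le f_0$, hence $g=f_0$ by linearity. So $\|w-v\|\le\|w\|-g(v)+\frac\varepsilon2\|v\|$ for small $v$, and (3) follows.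

Now read (3) again. It does not ask for a derivative at $w$; it allows a corner of size comparable to $\varepsilon$. It would suffice that, near $w$, the norm equals
$$\Phi(x)+\rho|y|\quad\text{with }\Phi\in X^*,\ \|\Phi-f\|^*+\rho<\varepsilon .$$
The linear part gives the slope, and the term $\rho|y|$ with $\rho>0$ keeps a corner, provided $|\cdot|$ satisfies (R). So the plan is to make the norm a supremum of *pieces*, each of the form
$$q(y,z)=\kappa(y,z)+\rho|y|,\qquad\kappa\text{ a seminorm},\ \rho>0, \tag{4}$$
with pieces of arbitrarily small $\rho$, each dominant on some open set, and with slopes near every direction $f$.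

## 5. Suprema that lose their corners, and tags in $c_0(\Gamma)$

There is a danger in this plan. At a point where the supremum is *attained* by one piece of the form (4), that piece forces a corner. At a point where the supremum is only approached along pieces with $\rho\to0$, the corner can disappear. For instance, on $\mathbb R\oplus Y$ put
$$q_n(r,y)=(1-2^{-n})|r|+2^{-n}|y|,\qquad n\ge1 .$$
Each $q_n$ has the form (4), but $q_n$ is affine in $2^{-n}\in(0,\frac12]$, so $\sup_nq_n=\max\{|r|,\frac12(|r|+|y|)\}$. This is a norm that equals $|r|$ on the open set $\{|y|<|r|\}$, hence is Fréchet differentiable at $(1,0)$.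

So we need a device such that, at every point, only finitely many pieces matter. Here is one: *give each piece $p_i$ its own coordinate $z_i$ in $c_0(\Gamma)$*, a tag. Take a functional $f_i$ of norm slightly less than $1$ in the norm built so far, so that $|f_i|$ alone loses to the existing norm. Then let
$$p_i(x)=|f_i(x)+t z_i|+\rho|y| .$$
If $|z_i|$ is small compared with the norm of $x$, the piece $p_i$ is dominated. Since $z\in c_0(\Gamma)$, only finitely many tags are large at $x$, so the supremum is a maximum over finitely many pieces. On the other hand, switching on the tag $z_i$ at a point where $f_i$ nearly attains its norm makes $p_i$ win, and this happens on a whole open set.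

*One step by hand.* Take $Y=\mathbb R$ and one tag $z$, with $\|x\|_0=\max\{|y|,|z|+\frac12|y|\}$, $t=\frac12$, $f(x)=\frac78y$, $\rho=\frac1{16}$. Then $p(x)=|\frac78y+\frac12z|+\frac1{16}|y|$. At $(1,0)$ we have $p=\frac{15}{16}<1=\|(1,0)\|_0$: tag off, the piece loses. At $w=(1,\frac12)$ we have $\|w\|_0=1$ but $p(w)=\frac98+\frac1{16}>1$: tag on, the piece wins near $w$, and there $p=\frac78y+\frac12z+\frac1{16}|y|$.

Since the MIP needs slopes near every $f$ in $X^*=Y^*\oplus\ell_1(\Gamma)$, the functionals $f_i$ must also involve tags. We therefore build in levels. A level-$n$ functional may use tags of levels $<n$ only, its own tag is new, and it is normalized in the norm of level $n-1$. The sizes must meet the following needs. The loss $c_n$ in the norm of $f_i$ must exceed $\rho_n$ (tag off: lose). A tag of height $\frac12$ must more than compensate the loss, so $t_n/2>c_n$ (tag on: win). Finally $\sum t_n<\infty$, so that the norms converge and $t_n,\rho_n\to0$. This is why we choose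
$$t_n=2^{-n},\qquad c_n=\frac{t_n}4,\qquad\rho_n=\frac{t_n}8\qquad(n\ge1).$$

## 6. The recursive norm on $Y\oplus c_0(\Gamma)$

Let $(Y,|\cdot|)$ satisfy (R).

**Step 1 (the index sets: one tag for each functional at each level).** Define recursively, with $\Gamma_{<n}=\bigcup_{m<n}\Gamma_m$ (so $\Gamma_{<1}=\emptyset$),
$$E_n=Y^*\oplus c_{00}(\Gamma_{<n}),\qquad\Gamma_n=\{n\}\times(E_n\setminus\{0\}).$$
The label $n$ makes the $\Gamma_n$ disjoint. Let $\Gamma=\bigcup_n\Gamma_n$ and $X=Y\oplus c_0(\Gamma)$, with elements $x=(y,z)$. Let $e_i$ be the unit vectors of $c_0(\Gamma)$ and $e_i^*(y,z)=z_i$. We regard $E_1\subset E_2\subset\cdots$ as subspaces of $X^*=Y^*\oplus\ell_1(\Gamma)$. A functional in $E_n$ depends only on $y$ and on the coordinates $z_\gamma$, $\gamma\in\Gamma_{<n}$. A finitely supported function on $\Gamma$ is supported in some $\Gamma_{<n}$, so $\bigcup_nE_n=Y^*\oplus c_{00}(\Gamma)$, which is norm dense in $X^*$. A functional $u\in E_{n_0}$ gets a tag $(n,u)$ at *every* level $n\ge n_0$; this will let us take $n$ large.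

**Step 2 (the starting norm, already made of pieces (4)).** Put
$$\|x\|_0=\max\bigl\{|y|,\ \|z\|_\infty+\tfrac12|y|\bigr\}.$$
This is an equivalent norm, since $\max\{|y|,\|z\|_\infty\}\le\|x\|_0\le\frac32\max\{|y|,\|z\|_\infty\}$. In particular $|y|\le\|x\|_0$ and $|z_i|\le\|z\|_\infty\le\|x\|_0$. The term $\frac12|y|$ is there so that both expressions in the maximum have the form (4).

**Step 3 (the recursion, and a bound that keeps it going).** Suppose $\|\cdot\|_{n-1}\ge\|\cdot\|_0$ is an equivalent norm with dual norm $\|\cdot\|_{n-1}^*$. For $i=(n,u)\in\Gamma_n$ put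
$$f_i=(1-c_n)\frac{u}{\|u\|_{n-1}^*},\qquad p_i(x)=|f_i(x)+t_nz_i|+\rho_n|y|,$$
$$\|x\|_n=\max\Bigl\{\|x\|_{n-1},\ \sup_{i\in\Gamma_n}p_i(x)\Bigr\}.$$
Since $\|f_i\|_{n-1}^*=1-c_n$, $|y|\le\|x\|_{n-1}$ and $c_n-\rho_n=t_n/8$, we have
$$p_i(x)\le\Bigl(1-\frac{t_n}8\Bigr)\|x\|_{n-1}+t_n|z_i|\qquad(i\in\Gamma_n). \tag{5}$$
As $|z_i|\le\|x\|_{n-1}$, this yields
$$\|x\|_{n-1}\le\|x\|_n\le(1+t_n)\|x\|_{n-1}. \tag{6}$$
So $\|\cdot\|_n$, a finite supremum of seminorms that dominates a norm, is again an equivalent norm with $\|\cdot\|_n\ge\|\cdot\|_0$, and the recursion continues.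

**Step 4 (the limit norm).** Put
$$\|x\|=\sup_n\|x\|_n=\max\Bigl\{\|x\|_0,\ \sup_{i\in\Gamma}p_i(x)\Bigr\}.$$
Let $\pi_n=\prod_{m\ge n}(1+t_m)$. Then $\pi_n\le\exp\bigl(\sum_{m\ge n}2^{-m}\bigr)=\exp(2^{1-n})$, so $\pi_1\le e$ and $\pi_n\to1$. By (6),
$$\|x\|_0\le\|x\|\le e\|x\|_0,\qquad\|x\|_{n-1}\le\|x\|\le\pi_n\|x\|_{n-1}. \tag{7}$$
So $\|\cdot\|$ is an equivalent norm on $X$.

**Step 5 (the inactivity rule: a piece with a small tag is dominated).** If $i\in\Gamma_n$ and $|z_i|\le\frac18\|x\|_0$, then $t_n|z_i|\le\frac{t_n}8\|x\|_{n-1}$, and (5) gives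
$$i\in\Gamma_n,\ \ |z_i|\le\tfrac18\|x\|_0\quad\Longrightarrow\quad p_i(x)\le\|x\|_{n-1}. \tag{8}$$

**Step 6 (item 3).** If $z=0$, then (8) applies to every $i\in\Gamma$, so $\|(y,0)\|_n=\|(y,0)\|_{n-1}$ for every $n\ge1$, and hence $\|(y,0)\|=\|(y,0)\|_0=\max\{|y|,\frac12|y|\}=|y|$. Also $|y|\le\|(y,z)\|_0\le\|(y,z)\|$. Thus $y\mapsto(y,0)$ is an isometry, and $(y,z)\mapsto(y,0)$ is a projection of norm at most $1$ onto its image. Item 3 is proved.

## 7. A corner at every point

This section proves item 2. Let $0\ne x=(y,z)\in X$; at $0$ there is nothing to prove.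

**Step 7 (the norm at $x$ is attained by one piece).** The set $F=\{i\in\Gamma:|z_i|>\frac18\|x\|_0\}$ is finite, because $z\in c_0(\Gamma)$ and $\|x\|_0>0$. By (8), an index $i\in\Gamma_n\setminus F$ has $p_i(x)\le\|x\|_{n-1}$, so it does not increase the norm at $x$ when we pass from level $n-1$ to level $n$. By induction on $n$, $\|x\|_n$ is the maximum of $\|x\|_0$ and of the $p_i(x)$ with $i\in F\cap(\Gamma_1\cup\dots\cup\Gamma_n)$. Therefore
$$\|x\|=\max\bigl\{\|x\|_0,\ \max_{i\in F}p_i(x)\bigr\}. \tag{9}$$
This is a maximum over a finite set, so $\|x\|=q(x)$, where $q$ is one of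
$$|y|,\qquad\|z\|_\infty+\tfrac12|y|,\qquad p_i\ (i\in F).$$
Each of these satisfies $q\le\|\cdot\|$ on all of $X$, and each has the form (4): $q=\kappa+\rho|y|$ with $\kappa=0,\ \rho=1$ in the first case, $\kappa=\|z\|_\infty,\ \rho=\frac12$ in the second, and $\kappa=|f_i+t_ne_i^*|,\ \rho=\rho_n$ for $i\in\Gamma_n$ in the third.

**Step 8 (the piece passes its corner to the norm).** Let $h\in Y$ and $v=(h,0)$. Since $q\le\|\cdot\|$ with equality at $x$, and $\kappa(x+v)+\kappa(x-v)\ge2\kappa(x)$,
$$D(x,v)\ \ge\ q(x+v)+q(x-v)-2q(x)\ \ge\ \rho\bigl(|y+h|+|y-h|-2|y|\bigr). \tag{10}$$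
By item 3, $\|v\|=|h|$. The number $\rho>0$ depends on $x$ but not on $h$. Dividing (10) by $\|v\|$ and using (R) at $y$,
$$\limsup_{v\to0}\frac{D(x,v)}{\|v\|}>0 ,$$
so $\|\cdot\|$ is not Fréchet differentiable at $x$. If (R′) holds, take $h$ from (R′) for $y$ and apply (10) to $sh$: with the fixed direction $v=(h,0)$ we get $\liminf_{s\to0^+}D(x,sv)/s>0$, so $\|\cdot\|$ is not Gâteaux differentiable at $x$. Item 2 is proved. Note that $\rho$ has no positive lower bound over all $x$; by Section 3 it could not have one when $Y=\ell_1$.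

## 8. Open sets on which a single tagged piece is the norm

**Lemma 2.** Let $f\in X^*$, $\|f\|^*=1$, $\varepsilon>0$. There are $n\ge1$, $i\in\Gamma_n$, $w\in X$, $\tau>0$ such that, with $\Phi=f_i+t_ne_i^*$,
$$\|x\|=\Phi(x)+\rho_n|y|\quad\text{for all }x=(y,z)\text{ with }\|x-w\|<\tau,\qquad\text{and}\qquad\|\Phi-f\|^*+\rho_n<\varepsilon .$$

*Proof.* **Step 9 (choose the piece, so that its slope is close to $f$).** By density there are $n_0$ and $0\ne u\in E_{n_0}$ with $\|u-f\|^*<\varepsilon/4$. Then
$$\Bigl\|\frac u{\|u\|^*}-f\Bigr\|^*\le\bigl|1-\|u\|^*\bigr|+\|u-f\|^*\le2\|u-f\|^*<\frac\varepsilon2 .$$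
For $n\ge n_0$ let $i=(n,u)\in\Gamma_n$. A larger norm has a smaller unit ball, hence a smaller dual norm, so (7) gives $\|u\|^*\le\|u\|_{n-1}^*\le\pi_n\|u\|^*$. As $\pi_n\to1$ and $c_n\to0$, we get $f_{(n,u)}\to u/\|u\|^*$ in norm as $n\to\infty$. Fix $n\ge n_0$ so large that $\|f_i-f\|^*<\varepsilon/2$ and $t_n+\rho_n<\varepsilon/2$. Since $|z_i|\le\|x\|_0\le\|x\|$, we have $\|e_i^*\|^*\le1$, and therefore $\|\Phi-f\|^*+\rho_n\le\|f_i-f\|^*+t_n+\rho_n<\varepsilon$.

**Step 10 (choose $w$: nearly norm $f_i$, then switch on the tag).** Since $\|f_i\|_{n-1}^*=1-c_n$, there is $a=(y',z')$ with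
$$\|a\|_{n-1}\le1,\qquad f_i(a)>1-c_n-\frac{c_n}2 .$$
We may assume that $z'$ is supported in $\Gamma_{<n}$, by replacing $z'$ with $z'\mathbf 1_{\Gamma_{<n}}$. Indeed $f_i(a)$ does not change, since $u\in E_n$. For $j\in\Gamma_m$, $m\le n-1$, the value $p_j(a)$ does not change either, since $p_j$ depends only on $y$, on the coordinates in $\Gamma_{<m}$, and on $z_j$ with $j\in\Gamma_m\subset\Gamma_{<n}$. And $\|a\|_0$ does not increase. As $\|a\|_{n-1}=\max\{\|a\|_0,\sup_{j\in\Gamma_{<n}}p_j(a)\}$, it does not increase. Now put
$$w=\bigl(y',\,z'+\tfrac12e_i\bigr).$$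

**Step 11 (at $w$ the piece $p_i$ beats everything of level at most $n$, with a margin).** There are three facts.

* $\|w\|_{n-1}\le1$. From $\|a\|_0\le1$ we have $|y'|\le1$ and $\|z'\|_\infty+\frac12|y'|\le1$. The sup norm of $z'+\frac12e_i$ is $\max\{\|z'\|_\infty,\frac12\}$, and $\frac12+\frac12|y'|\le1$; so $\|w\|_0\le1$. For $j\in\Gamma_{<n}$, $p_j$ does not involve the coordinate $i\in\Gamma_n$, so $p_j(w)=p_j(a)\le1$.
* For $j\in\Gamma_n$, $j\ne i$: the $j$-th coordinate of $w$ is $0$, so (5) gives $p_j(w)\le\|w\|_{n-1}\le1$.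
* $\Phi(w)=f_i(a)+\frac{t_n}2=f_i(a)+2c_n>1+\frac{c_n}2$. Hence also $p_i(w)\ge\Phi(w)>1+\frac{c_n}2$.

**Step 12 (the margin survives in a neighborhood).** Put
$$N(x)=\max\Bigl\{\|x\|_{n-1},\ \sup_{j\in\Gamma_n,\,j\ne i}p_j(x)\Bigr\},\qquad\tau=\frac{c_n}4 .$$
Then $\|\cdot\|_n=\max\{N,p_i\}$. The seminorms $N$ and $p_i$ are bounded by $\|\cdot\|$, so they are 1-Lipschitz for $\|\cdot\|$; so is the linear functional $\Phi$, since $|\Phi|\le p_i$. By Step 11, $N(w)\le1$ while $p_i(w)$ and $\Phi(w)$ exceed $1+\frac{c_n}2$. Hence for $\|x-w\|<\tau$,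
$$N(x)<1+\frac{c_n}4<p_i(x),\qquad\Phi(x)>1+\frac{c_n}4>0 ,$$
and therefore $\|x\|_n=p_i(x)=\Phi(x)+\rho_n|y|$.

**Step 13 (later levels do not change the norm there).** Let $\|x-w\|<\tau$ and $j\in\Gamma_m$ with $m>n$. The $j$-th coordinate of $w$ is $0$, so $|z_j|\le\|x-w\|_0\le\|x-w\|<\tau\le\frac{c_1}4=\frac1{32}$. The $i$-th coordinate of $w$ is $\frac12$, so $\|w\|_0\ge\frac12$ and
$$\tfrac18\|x\|_0\ge\tfrac18\bigl(\tfrac12-\tfrac1{32}\bigr)=\tfrac{15}{256}>\tfrac1{32}>|z_j| .$$
By (8), $p_j(x)\le\|x\|_{m-1}$. This holds for all $j\in\Gamma_m$, so $\|x\|_m=\|x\|_{m-1}$ for each $m>n$. By induction $\|x\|=\|x\|_n=\Phi(x)+\rho_n|y|$. $\square$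

## 9. Balls that separate: the MIP for the new norm

**Step 14 (item 1).** We verify the hypothesis of Lemma 1. Let $\|f\|^*=1$ and $\varepsilon>0$, and take $n,i,w,\tau,\Phi$ from Lemma 2. By Step 13 (or because $w_i=\frac12$), $w\ne0$. Let $v=(y_v,z_v)$ with $\|v\|<\tau$ and write $w=(y_w,z_w)$. The formula of Lemma 2 is valid at $w-v$ and at $w$, so
$$\|w-v\|=\Phi(w)-\Phi(v)+\rho_n|y_w-y_v|\le\bigl(\Phi(w)+\rho_n|y_w|\bigr)-\Phi(v)+\rho_n|y_v|=\|w\|-\Phi(v)+\rho_n|y_v| .$$
Since $|y_v|\le\|v\|$ and $-\Phi(v)\le-f(v)+\|\Phi-f\|^*\|v\|$,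
$$\|w-v\|\le\|w\|-f(v)+\bigl(\|\Phi-f\|^*+\rho_n\bigr)\|v\|\le\|w\|-f(v)+\varepsilon\|v\| .$$
This is (3), and Lemma 1 gives the MIP. Theorem A is proved. $\blacksquare$

With $Y=\ell_1$, which satisfies (R) by (2), we have a Banach space with the MIP whose norm is Fréchet differentiable at no point: the answer to the question of Section 2 is no.

## 10. Sharpness of Proposition D, and arbitrary 1-complemented subspaces

*The last sentence of Proposition D.* In the space of Theorem A with $Y=\ell_1$, the MIP holds, and by Step 8 the $\limsup$ of $D(x,h)/\|h\|$ is strictly positive at every $x\ne0$. So $\varepsilon$ cannot be replaced by $0$. (By (1), an $x$ with $\limsup$ equal to $0$ would be a point of Fréchet differentiability.) Thus "nowhere Fréchet differentiable" cannot be improved to "rough" for a norm with the MIP.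

**Theorem B.** Every Banach space $V$ is isometric to a 1-complemented subspace of a Banach space with the MIP whose norm is nowhere Gâteaux differentiable (in particular nowhere Fréchet differentiable).

*Proof.* The purpose is to enlarge $V$ to a space satisfying (R′) without losing complementation. Let $\Lambda$ be uncountable and $Y=V\oplus_1\ell_1(\Lambda)$, that is, $|(v,l)|=\|v\|_V+\|l\|_1$. Given $(v,l)\in Y$, the support of $l$ is countable, so there is $k\in\Lambda$ with $l_k=0$. Let $h=(0,e_k)$. For $s>0$ we have $|(v,l)\pm sh|=|(v,l)|+s$, so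
$$|(v,l)+sh|+|(v,l)-sh|-2|(v,l)|=2s .$$
So (R′) holds, and with it (R). Theorem A gives $X\supset Y$ with the MIP and a norm that is nowhere Gâteaux differentiable. The projection $(v,l)\mapsto(v,0)$ has norm at most $1$, so $V$ is 1-complemented in $Y$. By item 3, $Y$ is isometrically 1-complemented in $X$. Composing the two projections shows that $V$ is 1-complemented in $X$. $\blacksquare$

## 11. Which $Y$ can occur: exactly the non-Asplund spaces

**Theorem C.** For a Banach space $Y$ the following are equivalent:

* (a) $Y$ is not an Asplund space;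
* (b) for some set $\Gamma$, the space $Y\oplus c_0(\Gamma)$ has an equivalent norm with the MIP and without any point of Fréchet differentiability.

*Proof.* **(a) implies (b).** Here the aim is to find an equivalent norm on $Y$ with (R). We quote: a non-Asplund space admits an equivalent rough norm (Leach–Whitfield 1972, John–Zizler; see Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. I.5). With such a norm $|\cdot|$ on $Y$, the $\limsup$ in (R) is at least a fixed $\kappa>0$ for all $y$. So (R) holds, and Theorem A, applied to $(Y,|\cdot|)$, gives (b).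

**(b) implies (a).** We show that if $Y$ is Asplund, then so is $Y\oplus c_0(\Gamma)$, for any $\Gamma$. Let $W$ be a separable subspace of $Y\oplus c_0(\Gamma)$, with a countable dense set $\{(y_k,z_k):k\in\mathbb N\}$. Let $Y_0$ be the closed linear span of the $y_k$, and $\Gamma_0$ the union of the supports of the $z_k$. Each element of $c_0(\Gamma)$ has countable support, so $\Gamma_0$ is countable, and $W\subset Y_0\oplus c_0(\Gamma_0)$ because the latter is closed. As $Y$ is Asplund and $Y_0$ is separable, $Y_0^*$ is separable. So $(Y_0\oplus c_0(\Gamma_0))^*=Y_0^*\oplus\ell_1(\Gamma_0)$ is separable. By Hahn–Banach $W^*$ is a quotient of this dual, so $W^*$ is separable. Thus $Y\oplus c_0(\Gamma)$ is Asplund. Every equivalent norm on it is a continuous convex function, hence Fréchet differentiable on a dense $G_\delta$ set, which is nonempty. This contradicts (b). $\blacksquare$
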